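# Mean Square of the Divisor Remainder: the Error After the Terms $x\log^2x$ and $x\log x$ Is Not $O(x)$

## 1. The divisor remainder, its mean square, and the function $F$

Throughout, $f\ll g$ and $f=O(g)$ both mean $|f|\le Kg$ for some constant $K$; a subscript, as in $\ll_N$, shows what $K$ may depend on. We write $e(z)=e^{2\pi iz}$ and $\|z\|$ for the distance from $z$ to the nearest integer.

**Definition 1 (divisor function and $\Delta$).** $d(n)$ is the number of positive divisors of $n$, $\gamma$ is Euler's constant, $A(x)=\sum_{n\le x}d(n)$, and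
$$\Delta(x)=A(x)-x(\log x+2\gamma-1).$$

*Example.* $A(10)=1+2+2+3+2+4+2+4+3+4=27$, and $10(\log 10+2\gamma-1)\approx 24.57$. So $\Delta(10)\approx 2.43$. Just to the left of $10$ the sum is $23$ and $\Delta\approx-1.57$. So $\Delta$ jumps up by $d(n)$ at each integer $n$, and between integers it falls with slope $-(\log x+2\gamma)$.

**Definition 2 ($c$ and $F$).** By a result of Tong, the mean square of $\Delta$ has the main term $cX^{3/2}$, where $c=(6\pi^2)^{-1}\sum_{n\ge1}d(n)^2n^{-3/2}$. We define $F$ by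
$$\int_2^X\Delta(x)^2\,dx=cX^{3/2}+F(X).$$

*Example.* At $X=2$ the integral is empty, so $F(2)=-c\,2^{3/2}$. Between integers $F'(x)=\Delta(x)^2-\frac32c\,x^{1/2}$. Thus $F$ rises where $|\Delta(x)|$ exceeds $(\frac32c)^{1/2}x^{1/4}$ and falls where it is smaller, and it never falls faster than at rate $\frac32cx^{1/2}$.

Preissmann proved $F(X)\ll X\log^4X$. Lau and Tsang proved, for some constant $c'$,
$$\int_2^XF(x)\,dx=-(8\pi^2)^{-1}X^2\log^2X+c'X^2\log X+O(X^2).$$

**Definition 3 ($\kappa$, $M$, $R$).** $\kappa$ is the unique constant for which $M(x)=-(4\pi^2)^{-1}x\log^2x+\kappa x\log x$ satisfies $\int_2^X(F-M)\,dx\ll X^2$. We put $R(x)=F(x)-M(x)$.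

*Check that $\kappa$ exists and is unique.* We have $\int_2^Xx\log^2x\,dx=\frac12X^2\log^2X-\frac12X^2\log X+O(X^2)$ and $\int_2^Xx\log x\,dx=\frac12X^2\log X+O(X^2)$. So $\int_2^XM$ has $X^2\log^2X$-coefficient $-(8\pi^2)^{-1}$ and $X^2\log X$-coefficient $(8\pi^2)^{-1}+\frac12\kappa$. Matching with Lau–Tsang gives exactly $\kappa=2c'-(4\pi^2)^{-1}$.

**Definition 4 ($\Omega_-$).** For $g>0$, $f=\Omega_-(g)$ means $\liminf f/g<0$.

*Example.* $F(x)=\Omega_-(x\log^2x)$. Indeed, suppose $F(x)\ge-\delta x\log^2x$ for all large $x$, with some $\delta<(4\pi^2)^{-1}$. Integrating gives $\int_2^XF\ge-(\frac\delta2+o(1))X^2\log^2X$, which contradicts Lau–Tsang.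

**Definition 5 (mean over $[T,2T]$).** $\displaystyle\mathcal M_T(f)=\frac1T\int_T^{2T}f(t)\,dt.$

*Example.* As $T\to\infty$, $\mathcal M_T(e(\omega t))\to0$ for real $\omega\ne0$, and it equals $1$ for $\omega=0$. So for a trigonometric polynomial $f$, $\lim_T\mathcal M_T(f\,e(-\omega t))$ is the coefficient of $e(\omega t)$ in $f$.

## 2. Is $F(x)-M(x)$ of order $x$?

Lau–Tsang says that $R=F-M$ is $O(x)$ *on average*. The conjecture, posed in "The Remainder Term in the Dirichlet Divisor Problem", is that this holds at every point: $R(x)=O(x)$, that is,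
$$\int_2^X\Delta(x)^2dx=cX^{3/2}-(4\pi^2)^{-1}X\log^2X+\kappa X\log X+O(X).$$
We are asked to prove or disprove it. It is false, and we prove the following.

**Theorem 1.**
$$\limsup_{x\to\infty}\frac{|R(x)|}{x(\log\log x)^3}\ge\frac1{12\pi^2};$$
in particular $R(x)\ne O(x)$. Moreover
$$\limsup_{x\to\infty}\frac1{x(\log\log x)^3}\int_x^{(\sqrt x+1)^2}\Delta(y)^2\,dy\ge\frac1{6\pi^2}.$$
The first bound, with the same constant, holds with $M$ replaced by any function $\widetilde M$ for which $\widetilde M(x)/x$ changes by $o((\log\log x)^3)$ between $x$ and $(\sqrt x+1)^2$.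

**Theorem 2.** $\limsup_{x\to\infty}R(x)/x=+\infty$ and $\liminf_{x\to\infty}R(x)/x=-\infty$.

By the last clause of Theorem 1, no choice of smooth main terms repairs the conjecture. It is not claimed that $(\log\log x)^3$ or the constant is optimal, nor that this rate holds for each sign separately.

## 3. The facts used

Besides the bounds of Preissmann and Lau–Tsang (the latter only for Theorem 2), we use the following.

**(A) Elementary bounds.** $\Delta(x)\ll x^{1/2}$ for $x\ge1$ (Dirichlet). Hence $A(y)\ll y\log(2y)$, and partial summation gives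
$$\sum_{n\le N}d(n)n^{-3/4}\ll N^{1/4}\log N,\qquad\sum_{n>N}d(n)n^{-7/4}\ll N^{-3/4}\log N\qquad(N\ge2).$$
Also $d(n)\ll n^{1/8}$, so $\sum d(n)^2n^{-3/2}<\infty$.

**(V) Truncated Voronoi formula** (Titchmarsh, *The Theory of the Riemann Zeta-function*, §12.4; Ivić, *The Riemann Zeta-Function*, Ch. 3). For every $\beta>0$ and $1\le Z\ll x$,
$$\Delta(x)=\frac{x^{1/4}}{\pi\sqrt2}\sum_{n\le Z}\frac{d(n)}{n^{3/4}}\cos\big(4\pi\sqrt{nx}-\tfrac\pi4\big)+O(x^\beta)+O(x^{1/2+\beta}Z^{-1/2}).$$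

**(MV) Montgomery–Vaughan.** For real $\lambda_n$ with $\delta_n=\min_{m\ne n}|\lambda_m-\lambda_n|>0$,
$$\int_T^{2T}\Big|\sum a_ne(\lambda_nt)\Big|^2dt=\sum|a_n|^2\big(T+O(\delta_n^{-1})\big).$$

**(D) Dirichlet's approximation theorem.** For real $\alpha_1,\dots,\alpha_k$ and an integer $q\ge1$ there is an integer $1\le j\le q^k$ with $\|j\alpha_i\|\le1/q$ for all $i$. *Example.* For $2\sqrt1,2\sqrt2,2\sqrt3$ the integer $j=41$ gives $82$, $115.966$, $142.028$ (rounded): all three are within $0.035$ of integers.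

**(B) Besicovitch.** The numbers $\sqrt q$, with $q\ge1$ squarefree, are linearly independent over $\mathbb Q$. *Example.* $1,\sqrt2,\sqrt3$ are independent, whereas $\sqrt2$ and $\sqrt8=2\sqrt2$ are not; this is why "squarefree" is needed. Used only for Theorem 2.

## 4. The variable $t=\sqrt x$ and unit windows

The cosines in (V) have phases $4\pi\sqrt n\,\sqrt x$, so $t=\sqrt x$ is the natural variable. For $t\ge2$ put
$$D(t)=t^{-1/2}\Delta(t^2),\qquad E(t)=\frac{F(t^2)}{t^2},\qquad G(t)=\frac{R(t^2)}{t^2}.$$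
Since $M(t^2)/t^2=-\pi^{-2}\log^2t+2\kappa\log t$,
$$G(t)=E(t)+\pi^{-2}\log^2t-2\kappa\log t,\tag{1}$$
and the conjecture says exactly that $G$ is bounded.

Next we differentiate. From $\int_2^{t^2}\Delta^2=ct^3+t^2E(t)$, and since $\Delta$ is locally bounded, $E$ is absolutely continuous, and almost everywhere
$$(t^2E)'=2t\Delta(t^2)^2-3ct^2=t^2\big(2D(t)^2-3c\big).$$
With Preissmann's bound this gives
$$E'(t)=2D(t)^2-3c-\frac{2E(t)}t,\qquad E(t)\ll\log^4t,\tag{2}$$
$$E(t+1)-E(t)=2\int_t^{t+1}D(v)^2\,dv-3c+O\Big(\frac{\log^4t}t\Big).\tag{3}$$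

Write $b_n=d(n)n^{-3/4}$ and
$$D_K(t)=\frac1{\pi\sqrt2}\sum_{n\le K}b_n\cos\big(4\pi\sqrt n\,t-\tfrac\pi4\big).$$
In (V) take $\beta=\frac18$, $x=t^2$ with $T\le t\le2T$, and $Z=\lfloor T^2\rfloor$. After division by $x^{1/4}=t^{1/2}$ the two errors are $\ll T^{1/4-1/2}$ and $\ll T^{1/2+1/4-1}$. So
$$D(t)=D_Z(t)+O(T^{-1/4}),\qquad Z=\lfloor T^2\rfloor,\quad T\le t\le2T.\tag{4}$$
Multiplying out with $2\cos\alpha\cos\beta=\cos(\alpha-\beta)+\cos(\alpha+\beta)$, and $\cos(z-\frac\pi2)=\sin z$,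
$$D_K^2=\frac1{4\pi^2}\sum_{m,n\le K}b_mb_n\big[\cos(4\pi(\sqrt m-\sqrt n)t)+\sin(4\pi(\sqrt m+\sqrt n)t)\big].\tag{5}$$

**Finite models.** Replace $D$ by $D_K$, replace $3c=(2\pi^2)^{-1}\sum b_n^2$ by $(2\pi^2)^{-1}\sum_{n\le K}b_n^2$, and drop $2E/t$. The equation becomes $E_K'=2D_K^2-(2\pi^2)^{-1}\sum_{n\le K}b_n^2$. For $K=1$ we have $D_1^2=\frac1{4\pi^2}(1+\sin8\pi t)$, so $E_1=-\frac1{16\pi^3}\cos8\pi t$ up to a constant. This is bounded, of size about $0.002$. For $K=2$, $b_2=2^{1/4}$, and the pairs $(1,2)$, $(2,1)$ contribute the slow wave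
$$\frac{2^{1/4}}{4\pi^3(\sqrt2-1)}\sin\big(4\pi(\sqrt2-1)t\big),$$
of size about $0.023$. For every fixed $K$, $E_K$ is a finite sum of waves with nonzero frequencies, plus a constant, hence bounded. So the finite analogues of the conjecture are all true, and the issue is uniformity in $K$: the waves with frequency $2(\sqrt m-\sqrt n)$ carry the weight $b_mb_n/(\sqrt m-\sqrt n)$, and many of these frequencies are small.

**Proposition.**
$$\limsup_{t\to\infty}\,(\log\log t)^{-3}\int_t^{t+1}D(v)^2\,dv\ \ge\ \frac1{12\pi^2}.$$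

**The Proposition implies Theorem 1.** By (3) there are arbitrarily large $t$ with
$$E(t+1)-E(t)\ge\Big(\frac1{6\pi^2}-o(1)\Big)(\log\log t)^3.$$
By (1), $G(t+1)-G(t)=E(t+1)-E(t)+o(1)$, since $\log^2t$ and $\log t$ change by $o(1)$ on $[t,t+1]$. Hence
$$\max(|G(t)|,|G(t+1)|)\ge\Big(\frac1{12\pi^2}-o(1)\Big)(\log\log t)^3.$$
Take $x=t^2$ or $x=(t+1)^2$, whichever attains the maximum. Since $\log\log x\sim\log\log t$, the first claim follows.

For $\widetilde M$, put $\widetilde G(t)=(F(t^2)-\widetilde M(t^2))/t^2$. Its increment over $[t,t+1]$ is $E(t+1)-E(t)$ minus the change of $\widetilde M(x)/x$ between $x=t^2$ and $(t+1)^2=(\sqrt x+1)^2$, which is $o((\log\log t)^3)$. The same argument applies. Finally, with $y=v^2$ and $\Delta(v^2)^2=vD(v)^2$,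
$$\int_{t^2}^{(t+1)^2}\Delta(y)^2dy=\int_t^{t+1}2v^2D(v)^2dv\ge2t^2\int_t^{t+1}D(v)^2dv,$$
which gives the second claim. $\square$

## 5. One large value of $\Delta$ and how long it lasts

To make $\int_t^{t+1}D^2$ large, the natural first attempt is to find a point where $\Delta$ is large and use that $\Delta$ cannot fall quickly. Suppose $\Delta(x_0)=y>0$. Since $A$ is nondecreasing and $\frac{d}{dx}x(\log x+2\gamma-1)=\log x+2\gamma$, for $0\le u\le x_0$
$$\Delta(x_0+u)\ge y-u\big(\log(2x_0)+2\gamma\big).$$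
So $\Delta\ge y/2$ on an interval of length $u_0=y/(2\log(2x_0)+4\gamma)$ (if $u_0\le x_0$), and the guaranteed gain is
$$\int_{x_0}^{x_0+u_0}\Delta^2\ge\frac{y^2}4u_0=\frac{y^3}{8(\log(2x_0)+2\gamma)}.$$
We must beat every multiple of $x_0$, so we need $y$ larger than every multiple of $(x_0\log x_0)^{1/3}$. But the root mean square of $\Delta$ is of order $x^{1/4}$. A value $y=x_0^{1/4}(\log x_0)^B$, larger than this by an arbitrary power of the logarithm, guarantees only a gain of order $x_0^{3/4}(\log x_0)^{3B-1}$, which disappears inside $O(x_0)$. The attempt stops here: monotonicity controls a spike only over an interval much shorter than $x^{1/2}$, and we need control over a whole window of length about $2x^{1/2}$.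

## 6. The profile of a resonance

The Voronoi sum knows more than monotonicity does. Suppose $t_0$ is a *resonance*: $e(2\sqrt n\,t_0)\approx1$ for all $n\le N$. Heuristically, for $0<v\le1$ with $v$ not much smaller than $N^{-1/2}$,
$$D(t_0+v)\approx\frac1{\pi\sqrt2}\sum_nb_n\cos(4\pi\sqrt n\,v-\tfrac\pi4)\approx\frac1{\pi\sqrt2}\int_0^\infty y^{-3/4}\log y\,\cos(4\pi\sqrt y\,v-\tfrac\pi4)\,dy,$$
where we replaced $d(n)$ by its average size $\log y$. With $y=s^2$ the integral is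
$$J(v)=4\int_0^\infty s^{-1/2}\log s\,\cos(4\pi sv-\tfrac\pi4)\,ds.$$
This can be computed. Substitute $s=u/(4\pi v)$:
$$J(v)=\frac4{\sqrt{4\pi v}}\Big(\log\frac1{4\pi v}\int_0^\infty\frac{\cos(u-\frac\pi4)}{u^{1/2}}du+C\Big),\qquad C=\int_0^\infty\frac{\log u}{u^{1/2}}\cos(u-\tfrac\pi4)\,du.$$
Both integrals converge (Dirichlet's test at infinity). By the Fresnel integrals $\int_0^\infty u^{-1/2}\cos u\,du=\int_0^\infty u^{-1/2}\sin u\,du=\sqrt{\pi/2}$, the first one equals $\frac1{\sqrt2}\cdot2\sqrt{\pi/2}=\sqrt\pi$. Hence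
$$J(v)=2v^{-1/2}\Big(\log\frac1v+C'\Big),\qquad C'=\frac C{\sqrt\pi}-\log4\pi.\tag{6}$$

So to the right of a resonance, $D$ should look like a multiple of $v^{-1/2}\log(1/v)$ down to $v\approx N^{-1/2}$. The square $v^{-1}\log^2(1/v)$ has integral $\frac13\log^3(1/\eta)$ over $[\eta,1]$: every dyadic scale contributes, and this is where the cube comes from.

To make it rigorous we use duality: for any $g$, Cauchy–Schwarz gives $\int_0^1D(t_0+v)^2dv\ge(\int_0^1D(t_0+v)g(v)\,dv)^2/\|g\|_2^2$. Integrating against a smooth $g$ kills the terms $n>N$, which we cannot align. Which $g$ is best? The main term will be proportional to $(\int gJ)^2/\|g\|_2^2$. A bump $g(v)=\chi(v/\delta)$ at a single scale ($\chi\ge0$ a fixed nonzero smooth function supported in $[1,2]$) has $\int gJ\asymp\delta^{1/2}\log(1/\delta)$ and $\|g\|_2^2\asymp\delta$, so the ratio is only $\asymp\log^2(1/\delta)$. By the equality case of Cauchy–Schwarz one should take $g$ proportional to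 the profile itself. That is what we do.

## 7. Proof of the Proposition

**Step 1: the test function.** *A smooth version of $v^{-1/2}\log(1/v)$ on $[\eta,1]$, with derivative bounds uniform in $N$.* Fix $0<\varepsilon<\frac14$. Let $N\to\infty$ through the integers, and set $\eta=N^{-1/2+\varepsilon}$, $\ell=\log(1/\eta)=(\frac12-\varepsilon)\log N$. All implied constants below may depend on $\varepsilon$, but not on $N$ unless this is shown. Fix a nondecreasing $\psi\in C^\infty(\mathbb R)$ with $\psi=0$ on $(-\infty,1]$ and $\psi=1$ on $[2,\infty)$. Put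
$$g(v)=v^{-1/2}\log(1/v)\rho(v),\qquad\rho(v)=\psi(v/\eta)\big(1-\psi(2v)\big).$$
For large $N$, $g$ is smooth, nonnegative and supported in $[\eta,1]$; also $0\le\rho\le1$, and $\rho=1$ on $[2\eta,\frac12]$.

The $j$-th derivative of $\psi(v/\eta)$ is $O(\eta^{-j})$ and, for $j\ge1$, lives on $[\eta,2\eta]$, where $\eta^{-1}\le2/v$; so it is $O(v^{-j})$. The derivatives of $\psi(2v)$ live on $[\frac12,1]$ and are $O(1)$. The $j$-th derivative of $v^{-1/2}\log(1/v)$ is $v^{-1/2-j}$ times a linear function of $\log(1/v)$. By Leibniz, and since $\int_0^1v^{-1/2}\log(1/v)\,dv=\int_0^\infty ue^{-u/2}du=4$,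
$$g^{(j)}(v)\ll v^{-1/2-j}\log(2/v)\quad(0<v\le1,\ j=0,1,2),\qquad\int_0^1g\le4.\tag{7}$$
The integral $\int v^{-1}\log^2(1/v)\rho(v)^2dv$ lies between the integrals of $v^{-1}\log^2(1/v)$ over $[2\eta,\frac12]$ and over $[\eta,1]$, that is, between $\frac13[(\ell-\log2)^3-\log^32]$ and $\frac13\ell^3$. The same holds with $\rho$ in place of $\rho^2$. Hence
$$\|g\|_2^2=\tfrac13\ell^3+O(\ell^2),\qquad\int v^{-1}\log^2(1/v)\rho(v)\,dv=\tfrac13\ell^3+O(\ell^2).\tag{8}$$
Two integrations by parts (no boundary terms) give, for $y\ge1$,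
$$\Big|\int g(v)e(2\sqrt y\,v)\,dv\Big|\le\frac1{16\pi^2y}\int|g''|\ll y^{-1}\int_\eta^1v^{-5/2}\log(2/v)\,dv\ll y^{-1}\eta^{-3/2}\ell.\tag{9}$$

**Step 2: the resonance $t_0$.** *Align all $n\le N$ at a point that is not too large.* Apply (D) with $q=N$ to the $N$ numbers $2\sqrt n\,N^N$, $n\le N$. There is an integer $1\le j\le N^N$ such that $t_0=jN^N$ satisfies
$$\|2\sqrt n\,t_0\|\le1/N\quad(n\le N),\qquad N^N\le t_0\le N^{2N}.$$
The factor $N^N$ forces $t_0\to\infty$. From $N\log N\le\log t_0\le2N\log N$ we get $\log\log t_0\sim\log N$.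

**Step 3: reducing $L=\int_0^1D(t_0+v)g(v)\,dv$ to a sum without $t_0$.** Put
$$h(y)=\int g(v)\cos(4\pi\sqrt y\,v-\tfrac\pi4)\,dv=\mathrm{Re}\Big[e^{-i\pi/4}\int g(v)e(2\sqrt y\,v)\,dv\Big].$$
By (4) with $T=t_0$, so $Z=t_0^2$, and $\int g\le4$,
$$L=\frac1{\pi\sqrt2}\sum_{n\le t_0^2}b_n\,\mathrm{Re}\Big[e^{-i\pi/4}e(2\sqrt n\,t_0)\int g(v)e(2\sqrt n\,v)\,dv\Big]+o(1).$$
By (9) and (A), the terms $n>N$ contribute
$$\ll\eta^{-3/2}\ell\sum_{n>N}d(n)n^{-7/4}\ll\eta^{-3/2}N^{-3/4}\log^2N=N^{-3\varepsilon/2}\log^2N=o(1).\tag{10}$$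
This is what dictates $\eta=N^{-1/2+\varepsilon}$. For $n\le N$ we have $|e(2\sqrt n\,t_0)-1|\le2\pi/N$, so replacing $e(2\sqrt n\,t_0)$ by $1$ costs
$$\ll N^{-1}\sum_{n\le N}d(n)n^{-3/4}\ll N^{-3/4}\log N=o(1).$$
By (10) once more, we may add back all terms $n>N$ (up to infinity) with $e(2\sqrt n\,t_0)$ replaced by $1$. So
$$L=\frac1{\pi\sqrt2}S+o(1),\qquad S=\sum_{n\ge1}d(n)f(n),\quad f(y)=y^{-3/4}h(y).\tag{11}$$

**Step 4: bounds for $h$ and $f'$ uniform in $N$.** *The bound (9) has negative powers of $\eta$; to replace $\sum d(n)f(n)$ by an integral we need bounds without them.* Let $y\ge1$ and $a=4\pi\sqrt y$, so $1/a<1$. We split the $v$-integrals at $1/a$. We use that $g$ and its derivatives vanish at $v=1$, and the elementary bounds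
$$\int_0^{1/a}v^{-1/2}\log\tfrac2v\,dv\ll a^{-1/2}\log(2a),\qquad\int_0^{1/a}v^{1/2}\log\tfrac2v\,dv\ll a^{-3/2}\log(2a),$$
$$\int_{1/a}^1v^{-3/2}\log\tfrac2v\,dv\ll a^{1/2}\log(2a).$$

*Bound for $h$.* By (7), the part over $[0,1/a]$ is $\ll a^{-1/2}\log(2a)$. One integration by parts on $[1/a,1]$ gives $\ll a^{-1}(g(1/a)+\int_{1/a}^1|g'|)\ll a^{-1}\cdot a^{1/2}\log(2a)$. Since $\log(2a)\ll\log(2y)$,
$$h(y)\ll y^{-1/4}\log(2y).\tag{12}$$

*Bound for $f'$.* Differentiating under the integral,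
$$h'(y)=-2\pi y^{-1/2}\int k(v)\sin(av-\tfrac\pi4)\,dv,\qquad k(v)=vg(v).$$
By (7), $k\ll v^{1/2}\log(2/v)$, $k'=g+vg'\ll v^{-1/2}\log(2/v)$, $k''=2g'+vg''\ll v^{-3/2}\log(2/v)$. The part over $[0,1/a]$ is $\ll a^{-3/2}\log(2a)$. On $[1/a,1]$ two integrations by parts give
$$\ll a^{-1}|k(1/a)|+a^{-2}|k'(1/a)|+a^{-2}\int_{1/a}^1|k''|\ll a^{-3/2}\log(2a).$$
So $h'(y)\ll y^{-1/2}\cdot y^{-3/4}\log(2y)=y^{-5/4}\log(2y)$. Since $f'=-\frac34y^{-7/4}h+y^{-3/4}h'$,
$$f'(y)\ll y^{-2}\log(2y).\tag{13}$$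

**Step 5: from $S$ to an integral.** *Replace $d(n)$ by its mean density $\log y+2\gamma$.* By (9), $f(y)\ll_Ny^{-7/4}$, so $A(Y)f(Y)\to0$ and partial summation gives $S=-\int_1^\infty A(y)f'(y)\,dy$. Insert $A(y)=B(y)+\Delta(y)$ with $B(y)=y(\log y+2\gamma-1)$, $B(1)=2\gamma-1$, $B'(y)=\log y+2\gamma$, and integrate the $B$-part by parts:
$$S=\int_1^\infty(\log y+2\gamma)f(y)\,dy+(2\gamma-1)f(1)-\int_1^\infty\Delta(y)f'(y)\,dy.$$
Here $f(1)=h(1)=O(1)$ by (12), and the last integral is $\ll\int_1^\infty y^{1/2}y^{-2}\log(2y)\,dy=O(1)$ by (A) and (13).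

The $2\gamma$-part is $O(\ell^2)$: by (12), $\int_1^{\eta^{-2}}|f|\ll\int_1^{\eta^{-2}}y^{-1}\log(2y)\,dy\ll\ell^2$; by (9), $\int_{\eta^{-2}}^\infty|f|\ll\eta^{-3/2}\ell\int_{\eta^{-2}}^\infty y^{-7/4}dy\ll\eta^{-3/2}\ell\,\eta^{3/2}=\ell$. Thus $S=\int_1^\infty(\log y)f(y)\,dy+O(\ell^2)$.

**Step 6: the profile $J$ appears.** Substitute $y=s^2$, so that $(\log y)\,y^{-3/4}dy=4s^{-1/2}\log s\,ds$, and extend the range from $s>1$ to $s>0$. This costs at most $4\int_0^1s^{-1/2}|\log s|\cdot4\,ds=O(1)$, because $|h|\le\int g\le4$. Hence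
$$S=4\int_0^\infty s^{-1/2}\log s\int g(v)\cos(4\pi sv-\tfrac\pi4)\,dv\,ds+O(\ell^2).$$
The outer integral converges absolutely, because $h(s^2)\ll_Ns^{-2}$. Truncate it at $s\le\mathcal R$ with $\mathcal R\ge e^2$ and interchange, by Fubini. We get $\int g(v)J_{\mathcal R}(v)\,dv$, where $J_{\mathcal R}$ is the integral for $J$ cut off at $\mathcal R$. The function $s^{-1/2}\log s$ has derivative $s^{-3/2}(1-\frac12\log s)$, so it decreases to $0$ for $s\ge e^2$, and the second mean value theorem gives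
$$\int_{\mathcal R}^\infty s^{-1/2}\log s\,\cos(4\pi sv-\tfrac\pi4)\,ds\ll v^{-1}\mathcal R^{-1/2}\log\mathcal R,$$
uniformly for $v\in[\eta,1]$. So $J_{\mathcal R}\to J$ uniformly on the support of $g$. Let $\mathcal R\to\infty$ and use (6) and (8):
$$S=\int g(v)J(v)\,dv+O(\ell^2)=2\int v^{-1}\log^2(1/v)\rho(v)\,dv+O\Big(\int_\eta^1\frac{\log(1/v)}v\,dv\Big)+O(\ell^2)=\tfrac23\ell^3+O(\ell^2).$$

**Step 7: Cauchy–Schwarz.** By (8) and (11),
$$\int_{t_0}^{t_0+1}D(v)^2dv\ge\frac{L^2}{\|g\|_2^2}=\frac{\frac1{2\pi^2}\cdot\frac49\ell^6}{\frac13\ell^3}(1+o(1))=\frac2{3\pi^2}\Big(\frac12-\varepsilon\Big)^3\log^3N\,(1+o(1)).$$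
Since $t_0\to\infty$ and $\log N\sim\log\log t_0$, the limsup in the Proposition is at least $\frac2{3\pi^2}(\frac12-\varepsilon)^3$ for every small $\varepsilon>0$, hence at least $\frac2{3\pi^2}\cdot\frac18=\frac1{12\pi^2}$. This proves the Proposition, and with Section 4 it proves Theorem 1. The conjecture is false. $\blacksquare$

## 8. Why the window argument does not see the sign

Theorem 1 shows that $G$ rises a lot over some windows $[t,t+1]$, but it does not say whether it rises from an ordinary level to a very high one or from a very low one to an ordinary one. Nor can we look for a large drop instead: by (3), $E(t+1)-E(t)\ge-3c-o(1)$, so $G$ never drops much over a unit window.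

To fix the level we compare with an average. Lau–Tsang says that $\mathcal M_T(G)$ is bounded. If we find trigonometric polynomials $P\ge0$ of mean $1$ for which $\mathcal M_T(GP)$ is arbitrarily large for large $T$, then $G$ cannot be bounded above; if $\mathcal M_T(GP)$ can be made arbitrarily negative, then $G$ cannot be bounded below.

Such a $P$ should favor points just *after* a resonance to detect high values, and points just *before* one to detect low values. A standard nonnegative choice is a product $\prod_q(1+\cos(4\pi\sqrt q\,t-\phi_q))$. It has two defects. A single factor gives the frequency $2\sqrt q$, which occurs in $D_K^2$ from $2(\sqrt{(b+1)^2q}-\sqrt{b^2q})$ for many $b$. And two factors give $2(\sqrt m+\sqrt n)$, bringing in the sine terms of (5). Shifting all phases by a common $\theta$ and averaging over $\theta$ removes both, because only frequencies with as many plus signs as minus signs survive. *Example.* For $q\in\{1,2\}$,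 with $\alpha=4\pi t-\phi_1$ and $\beta=4\pi\sqrt2\,t-\phi_2$,
$$\frac1{2\pi}\int_0^{2\pi}(1+\cos(\alpha-\theta))(1+\cos(\beta-\theta))\,d\theta=1+\tfrac12\cos(\alpha-\beta).$$

## 9. Proof of Theorem 2

**Step 1: $D^2$ has Fourier coefficients.** *We show that $D$ is approximated in mean square by the $D_K$, so that the coefficients of $D^2$ can be read off from (5).* Fix $K$ and let $Z=\lfloor T^2\rfloor$. Apply (MV) with $\lambda_n=2\sqrt n$, $K<n\le Z$; here $\delta_n\gg n^{-1/2}$, since neighboring square roots differ by at least $1/(2\sqrt{n+1})$. As $D_Z-D_K$ is the real part of $\frac1{\pi\sqrt2}\sum_{K<n\le Z}b_ne^{-i\pi/4}e(2\sqrt n\,t)$,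
$$\mathcal M_T(|D_Z-D_K|^2)\ll\sum_{n>K}\frac{d(n)^2}{n^{3/2}}+\frac1T\sum_{n\le T^2}\frac{d(n)^2}n.$$
The last term is $\ll T^{-1}\sum_{n\le T^2}n^{-3/4}\ll T^{-1/2}$. With (4) we get
$$r_K:=\limsup_{T\to\infty}\mathcal M_T(|D-D_K|^2)\ll\sum_{n>K}d(n)^2n^{-3/2}\longrightarrow0\qquad(K\to\infty).$$
By (5), $\mathcal M_T(D_K^2)\to\frac1{4\pi^2}\sum_{n\le K}b_n^2\le\frac32c$. From $|D+D_K|\le|D-D_K|+2|D_K|$ we get $\limsup_T\mathcal M_T(|D+D_K|^2)\le2r_K+12c$. Let $\omega$ be real and let $c_K(\omega)=\lim_T\mathcal M_T(D_K^2e(-\omega t))$ be the coefficient of $e(\omega t)$ in (5). Since $D^2-D_K^2=(D-D_K)(D+D_K)$, Cauchy–Schwarz gives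
$$\limsup_{T\to\infty}\big|\mathcal M_T(D^2e(-\omega t))-c_K(\omega)\big|\le\big(r_K(2r_K+12c)\big)^{1/2}.$$
The right side tends to $0$ as $K\to\infty$. So the values $\mathcal M_T(D^2e(-\omega t))$ satisfy the Cauchy criterion as $T\to\infty$: the limit $c(\omega)=\lim_T\mathcal M_T(D^2e(-\omega t))$ exists, and $c(\omega)=\lim_Kc_K(\omega)$.

**Step 2: Fourier coefficients and mean of $G$.** *Transfer the information from $D^2$ to $G$ through (2).* Let $\omega\ne0$. Integrating by parts and then inserting (2),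
$$\int_T^{2T}E\,e(-\omega t)\,dt=\frac1{2\pi i\omega}\int_T^{2T}E'e(-\omega t)\,dt+O_\omega(\log^4T)=\frac1{\pi i\omega}\int_T^{2T}D^2e(-\omega t)\,dt+O_\omega(\log^4T).$$
Here $3c$ contributes $O_\omega(1)$, and $2E/t$ contributes $\ll_\omega\int_T^{2T}t^{-1}\log^4t\,dt\ll\log^4T$. The terms $\log^2t$ and $\log t$ of (1) contribute $O_\omega(\log^2T)$, again by parts. Dividing by $T$,
$$\mathcal M_T(G\,e(-\omega t))\longrightarrow\frac{c(\omega)}{\pi i\omega}\qquad(\omega\ne0).\tag{14}$$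
For $\omega=0$ let $W(X)=\int_2^XR\ll X^2$ (Lau–Tsang). With $x=t^2$,
$$\int_T^{2T}G\,dt=\frac12\int_{T^2}^{4T^2}R(x)x^{-3/2}dx=\frac12\Big[Wx^{-3/2}\Big]_{T^2}^{4T^2}+\frac34\int_{T^2}^{4T^2}W(x)x^{-5/2}dx\ll T.$$
So there is a constant $C_0$ with $|\mathcal M_T(G)|\le C_0$ for all large $T$.

**Step 3: the test polynomial.** Let $Q$ be the set of squarefree integers $\le N$, let $\phi_q\in\mathbb R$ for $q\in Q$, and put
$$P(t)=\frac1{2\pi}\int_0^{2\pi}\prod_{q\in Q}\big(1+\cos(4\pi\sqrt q\,t-\phi_q-\theta)\big)\,d\theta.$$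
Then $P\ge0$. Write each factor as $1+\frac12e^{i(\cdot)}+\frac12e^{-i(\cdot)}$ and multiply out. The term with exponents $k=(k_q)\in\{-1,0,1\}^Q$ carries $e^{-i\theta\sum k_q}$, so only $\sum k_q=0$ survives:
$$P(t)=\sum_{k:\ \sum k_q=0}2^{-\sum|k_q|}e^{-i\sum k_q\phi_q}\,e\Big(2t\sum k_q\sqrt q\Big).$$
By (B), distinct $k$ give distinct frequencies. In particular only $k=0$ has frequency $0$, so $\mathcal M_T(P)\to1$.

**Step 4: the limit of $\mathcal M_T(GP)-\mathcal M_T(G)$.** *Find which frequencies of $P$ meet frequencies of $D^2$.* The term $k=0$ of $P$ gives $\mathcal M_T(G)$. For $k\ne0$ with $\sum k_q=0$, put $\omega=-2\sum k_q\sqrt q\ne0$. By (14) this term contributes in the limit its coefficient times $c(\omega)/(\pi i\omega)$.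

Suppose $c(\omega)\ne0$. Then $c_K(\omega)\ne0$ for some $K$, so by (5) $\omega=\pm2(\sqrt m\pm'\sqrt n)$ for some $m=a^2q_1$, $n=b^2q_2$ with $a,b\ge1$ and $q_1,q_2$ squarefree. Thus $-\sum k_q\sqrt q=\pm(a\sqrt{q_1}\pm'b\sqrt{q_2})$.

- If $q_1=q_2$, the right side is an integer multiple of one $\sqrt{q_1}$. By (B), at most one $k_q$ is nonzero, and $\sum k_q=0$ forces $k=0$, a contradiction.
- So $q_1\ne q_2$. By (B), $q_1,q_2\in Q$ and $k$ is supported on $\{q_1,q_2\}$ with values $\pm a$, $\pm b$. Since $k_q\in\{0,\pm1\}$, $a=b=1$, and $\sum k_q=0$ makes the two signs opposite.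

Hence $\omega=2(\sqrt m-\sqrt n)$ for a unique ordered pair $m\ne n$ in $Q$, with $k_m=-1$, $k_n=1$. The same comparison of coefficients shows which terms of (5) have frequency $\pm\omega$: a sum $\sqrt{m'}+\sqrt{n'}$ is a positive multiple of one root or a positive combination of two, so it is never $\pm(\sqrt m-\sqrt n)$; and $\sqrt{m'}-\sqrt{n'}=\pm(\sqrt m-\sqrt n)$ only for $(m',n')=(m,n)$ or $(n,m)$. Each of these two ordered pairs contributes $\frac1{4\pi^2}b_mb_n\cdot\frac12$ to the coefficient of $e(\omega t)$. So $c_K(\omega)=\frac1{4\pi^2}b_mb_n$ for all $K\ge N$, and $c(\omega)$ has the same value.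

The coefficient of $P$ at this $k$ is $\frac14e^{i(\phi_m-\phi_n)}$. Summing over the finitely many frequencies,
$$\mathcal M_T(GP)-\mathcal M_T(G)\longrightarrow\sum_{\substack{m,n\in Q\\m\ne n}}\frac{b_mb_n}{4\pi^2}\cdot\frac{\frac14e^{i(\phi_m-\phi_n)}}{2\pi i(\sqrt m-\sqrt n)}=\frac1{32\pi^3}\sum_{\substack{m,n\in Q\\m\ne n}}b_mb_n\frac{\sin(\phi_m-\phi_n)}{\sqrt m-\sqrt n}.\tag{15}$$
For the last equality, add the terms for $(m,n)$ and $(n,m)$: $e^{i\delta}-e^{-i\delta}=2i\sin\delta$ with $\delta=\phi_m-\phi_n$.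

**Step 5: the phases.** *If all $\phi_q=0$ the limit in (15) is $0$, so the phases matter.* Take $\phi_q=4\pi\sigma\sqrt q$ with $\sigma\in\{1,-1\}$. Then $4\pi\sqrt q\,t-\phi_q=4\pi\sqrt q(t-\sigma)$: the polynomial with zero phases has been moved by $\sigma$, so for $\sigma=1$ it weights points one unit after resonances, and for $\sigma=-1$ one unit before. The double sum on the right of (15) becomes $\sigma\Sigma_N$ with
$$\Sigma_N=\sum_{\substack{m,n\in Q\\m\ne n}}b_mb_n\frac{\sin(4\pi(\sqrt m-\sqrt n))}{\sqrt m-\sqrt n}.$$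
The individual terms have varying signs, but $\frac{\sin4\pi x}x=\pi\int_{-2}^2e(xy)\,dy$, with value $4\pi$ at $x=0$. Adding and subtracting the diagonal,
$$\Sigma_N=\pi\int_{-2}^2\Big|\sum_{q\in Q}b_qe(\sqrt q\,y)\Big|^2dy-4\pi\sum_{q\in Q}b_q^2.\tag{16}$$

**Step 6: $\Sigma_N\to+\infty$.** The last sum in (16) is at most $\sum d(n)^2n^{-3/2}<\infty$. For $|y|\le1/(8\sqrt N)$ and $q\le N$ we have $2\pi\sqrt q|y|\le\frac\pi4$, so $\mathrm{Re}\,e(\sqrt q\,y)\ge2^{-1/2}$. Restricting the integral to this interval, of length $1/(4\sqrt N)$, and using $b_q\ge d(q)N^{-3/4}$,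
$$\int_{-2}^2\Big|\sum_{q\in Q}b_qe(\sqrt q\,y)\Big|^2dy\ge\frac1{4\sqrt N}\cdot\frac12\Big(\sum_{q\in Q}b_q\Big)^2\ge\frac1{8N^2}\Big(\sum_{q\le N}\mu^2(q)d(q)\Big)^2.$$
We claim $\sum_{q\le N}\mu^2(q)d(q)\sim H(1)N\log N$ with $H(1)>0$, so the right side is $\gg\log^2N$. Indeed,
$$\sum_q\frac{\mu^2(q)d(q)}{q^s}=\prod_p(1+2p^{-s})=\zeta(s)^2H(s),\qquad H(s)=\prod_p(1-p^{-s})^2(1+2p^{-s})=\prod_p(1-3p^{-2s}+2p^{-3s}),$$
and $H(s)=\sum_r\nu(r)r^{-s}$ converges absolutely for $\mathrm{Re}\,s>\frac12$. The factors of $H(1)=\prod_p(1-\frac1p)^2(1+\frac2p)$ are positive and the product converges, so $H(1)>0$. Since $\mu^2d$ is the Dirichlet convolution of $d$ and $\nu$, and $A(y)=y\log y+O(y)$ for $y\ge1$,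
$$\sum_{q\le N}\mu^2(q)d(q)=\sum_{r\le N}\nu(r)A(N/r)=N\log N\sum_{r\le N}\frac{\nu(r)}r+O\Big(N\sum_r\frac{|\nu(r)|(1+\log r)}r\Big)=\big(H(1)+o(1)\big)N\log N.$$
So $\Sigma_N\gg\log^2N-O(1)\to+\infty$.

**Step 7: contradiction.** Suppose $G(t)\le A_0$ for all large $t$. Take $\sigma=1$. Since $P\ge0$ and $\mathcal M_T(P)\to1$, we have $\limsup_T\mathcal M_T(GP)\le A_0$. But by (15) and Step 2,
$$\liminf_{T\to\infty}\mathcal M_T(GP)\ge-C_0+\frac{\Sigma_N}{32\pi^3},$$
where neither $A_0$ nor $C_0$ depends on $N$. For $N$ large this is a contradiction.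

Suppose $G(t)\ge-A_0$ for all large $t$. Take $\sigma=-1$. Now $\liminf_T\mathcal M_T(GP)\ge-A_0$, while $\limsup_T\mathcal M_T(GP)\le C_0-\Sigma_N/(32\pi^3)$, again a contradiction for $N$ large.

Hence $\limsup_{t\to\infty}G=+\infty$ and $\liminf_{t\to\infty}G=-\infty$. Since $G(t)=R(t^2)/t^2$, this is Theorem 2. $\blacksquare$
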